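\title{A generic pair of automorphisms yields generic tuples of every length}

\begin{abstract}
A countable structure has $n$-generic automorphisms if its automorphism group $G$ has a comeager orbit on $G^n$ under diagonal conjugation. We show that for $n\ge 2$ this property does not depend on $n$. If $(x,y)$ is a generic pair, then $(y,\,x^{-1}yx,\dots,x^{-(n-1)}yx^{n-1})$ is a generic $n$-tuple for every $n$. Hence a countably infinite structure with $n$-generic but not $(n+1)$-generic automorphisms exists only for $n\le 1$. The result holds for every Polish group and has a local version for non-meager orbits. It does not extend from finite tuples to infinite sequences.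
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $A$ be a countably infinite structure and let $G=\operatorname{Aut}(A)$ carry the topology of pointwise convergence: a basic neighborhood of $g$ consists of the automorphisms that agree with $g$ on a given finite subset of $A$. With this topology $G$ is a \emph{Polish group}, that is, a topological group whose topology is separable and completely metrizable. Any Polish group $G$ acts continuously on $G^n$, with the product topology, by \emph{diagonal conjugation},
\[
h\cdot(g_1,\dots,g_n)=(hg_1h^{-1},\dots,hg_nh^{-1}).
\]
Throughout, an \emph{orbit in $G^n$} is an orbit of this action. A subset of a topological space is \emph{meager} if it is contained in a countable union of closed nowhere dense sets, and \emph{comeager} if its complement is meager.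

\begin{definition}
A tuple in $G^n$ is \emph{generic} if its orbit is comeager in $G^n$. The structure $A$ has \emph{$n$-generic automorphisms} if $\operatorname{Aut}(A)^n$ contains a generic tuple, and it has \emph{ample generics} if this holds for every $n$.
\end{definition}

An automorphism $h$ conjugates $(g_1,\dots,g_n)$ to $(g_1',\dots,g_n')$ exactly when $hg_i=g_i'h$ for all $i$, that is, when $h$ is an isomorphism from the expanded structure $(A;g_1,\dots,g_n)$ to $(A;g'_1,\dots,g'_n)$. So $A$ has $n$-generic automorphisms when almost all ways of expanding $A$ by $n$ automorphisms, in the sense of Baire category, give one and the same structure. Two comeager subsets of a Polish space meet, so $G^n$ has at most one comeager orbit. For $n=0$ the space $G^0$ is a point, and every structure has $0$-generic automorphisms. Deleting a coordinate from a generic tuple leaves a generic tuple (Lemma~\ref{lem:proj}), so the property can only become stronger as $n$ grows. Three linear orders show the first levels.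

\begin{example}\label{ex:orders}
(i) The group $\operatorname{Aut}(\mathbb Z,<)$ consists of the translations and is isomorphic to $\mathbb Z$. It is discrete, because a translation is determined by the image of $0$. In a discrete space only the empty set is meager, so the only comeager subset of $\mathbb Z^n$ is $\mathbb Z^n$ itself, while the orbits are single points because the group is abelian. Thus $(\mathbb Z,<)$ has $n$-generic automorphisms for no $n\ge1$.

(ii) The order $(\mathbb Q,<)$ has $1$-generic but not $2$-generic automorphisms. For the generic automorphism see Truss~\cite{Truss92}; for the absence of generic pairs, due to Hodkinson, see~\cite{Truss07}.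

(iii) The group $\operatorname{Aut}(\omega,<)$ is trivial, so $(\omega,<)$ has ample generics. Section~\ref{sec:sym} treats an example with a large group.
\end{example}

The following question is taken from~\cite{AG}.

\begin{quote}
\emph{Is there, for every $n\in\mathbb N$, a countably infinite structure that has $n$-generic automorphisms but not $(n+1)$-generic automorphisms?}
\end{quote}

One would guess that there is. The first two steps of the hierarchy are strict by Example~\ref{ex:orders}. Moreover, if a generic pair exists, then almost every triple has all three of its sub-pairs in the comeager orbit, but two such triples are then matched by three unrelated conjugating elements, one for each sub-pair, and nothing seems to force a single element to work for all three coordinates. Nevertheless the hierarchy collapses at the second level.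

\begin{theorem}\label{thm:answer}
Let $G$ be a Polish group and let $S(G)$ be the set of $n\ge 0$ such that $G^n$ contains a generic tuple. If $S(G)$ contains some $n\geq 2$, then it contains every $m\ge0$. Hence $S(G)$ is one of
\[
\{0\},\qquad \{0,1\},\qquad \{0,1,2,\dots\},
\]
and each of these sets equals $S(\operatorname{Aut}(A))$ for some countably infinite structure $A$.
\end{theorem}

So the answer to the question is no: a structure with $n$-generic but not $(n+1)$-generic automorphisms exists exactly for $n\in\{0,1\}$, and for $n\ge2$ having $n$-generic automorphisms is the same as having ample generics.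

The longer generic tuples are produced by an explicit map. For $n\ge1$ let
\[
\Phi_n\colon G^2\to G^n,\qquad \Phi_n(x,y)=\bigl(y,\;x^{-1}yx,\;x^{-2}yx^{2},\;\dots,\;x^{-(n-1)}yx^{n-1}\bigr).
\]
This map is continuous. It is equivariant, $\Phi_n(h\cdot(x,y))=h\cdot\Phi_n(x,y)$, because conjugation by $h$ is a group automorphism, and therefore it maps each orbit in $G^2$ onto an orbit in $G^n$.

\begin{theorem}\label{thm:main}
Let $G$ be a Polish group and let $C\subseteq G^2$ be an orbit. If $C$ is non-meager in $G^2$, then $\Phi_n(C)$ is a non-meager orbit in $G^n$ for every $n\ge1$. If $C$ is comeager in $G^2$, then $\Phi_n(C)$ is a comeager orbit in $G^n$ for every $n\geq 1$.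
\end{theorem}

Without a hypothesis on $G$ even the full image $\Phi_n(G^2)$ can be small: for $G=\mathbb R$ it is the diagonal of $\mathbb R^n$. Part of the proof is to see why a large orbit in $G^2$ makes the image large. For automorphism groups the proof is self-contained apart from the category facts recalled in Section~\ref{sec:baire}; for general Polish groups it uses, at one point, a theorem of Effros~\cite{Effros}. Section~\ref{sec:cons} derives Theorem~\ref{thm:answer}, a description of all generic tuples and a local version, and Section~\ref{sec:inf} shows that finite tuples cannot be replaced by infinite sequences.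

\section{Two first cases}\label{sec:first}

\subsection{The symmetric group}\label{sec:sym}

Let $A=\mathbb N$ with no structure, so that $G$ is the group of all permutations of $\mathbb N$. Here the generic tuples can be written down and Theorem~\ref{thm:main} can be seen directly. Call the orbits of the group $\langle g_1,\dots,g_n\rangle$ on $\mathbb N$ the \emph{components} of $\bar g=(g_1,\dots,g_n)$. An \emph{$n$-pattern} is a nonempty finite set $S$ with permutations $\sigma_1,\dots,\sigma_n$ that generate a transitive group on $S$. Up to isomorphism there are countably many $n$-patterns, and every finite component of $\bar g$ is one. Let $\Gamma_n$ be the set of $\bar g\in G^n$ such that all components are finite and every $n$-pattern is isomorphic to infinitely many components.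

\emph{$\Gamma_n$ is an orbit.} It is invariant under conjugation, and it is nonempty, since one can put the disjoint union of countably many copies of each pattern on $\mathbb N$. Given $\bar g,\bar g'\in\Gamma_n$, match the components of $\bar g$ bijectively with isomorphic components of $\bar g'$; the union of the isomorphisms is a permutation $h$ with $h\cdot\bar g=\bar g'$.

\emph{$\Gamma_n$ is a dense $G_\delta$ set, hence comeager.} For a finite set $S\subseteq\mathbb N$ and permutations $\sigma_i$ of $S$, the condition ``$g_i|_S=\sigma_i$ for all $i$'' is open. The conditions ``the component of $a$ is finite'' and ``some component isomorphic to the given pattern avoids $\{0,\dots,k\}$'' are unions of such conditions, and $\Gamma_n$ is the intersection of these countably many open sets. For density, a basic open set prescribes each $g_i$ on a finite set. Choose a finite $S$ containing all prescribed arguments and values, extend each prescription to a permutation of $S$, and put a copy of a member of $\Gamma_n$ on $\mathbb N\setminus S$. The result lies in $\Gamma_n$.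

\emph{$\Phi_n$ maps $\Gamma_2$ into $\Gamma_n$.} Let $(x,y)\in\Gamma_2$. The components of $\Phi_n(x,y)$ lie inside components of $(x,y)$, so they are finite. Given an $n$-pattern $(S;\sigma_1,\dots,\sigma_n)$, stack $n$ copies of $S$: on $S\times\{0,\dots,n-1\}$ let
\[
\xi(s,j)=(s,\,j+1 \bmod n),\qquad \eta(s,j)=(\sigma_{j+1}s,\,j).
\]
For $0\le i\le n-1$ we get $\xi^{-i}\eta\xi^{i}(s,0)=\xi^{-i}\eta(s,i)=\xi^{-i}(\sigma_{i+1}s,i)=(\sigma_{i+1}s,0)$. So $\Phi_n(\xi,\eta)$ acts on the bottom level $S\times\{0\}$ as $(\sigma_1,\dots,\sigma_n)$. In particular $\langle\xi,\eta\rangle$ is transitive on the bottom level, and $\xi$ connects the levels, so the stack is a $2$-pattern. It occurs infinitely often among the components of $(x,y)$, and the bottom level of each occurrence is a component of $\Phi_n(x,y)$ isomorphic to the given pattern.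

Thus $y$ stores $n$ permutations on different levels, and $x$ is the shift that reads them out. This argument builds new pieces of the structure freely, which is impossible in general. The general argument runs in the opposite direction: it starts from a long tuple and finds the shift.

\subsection{From pairs to triples}\label{sec:triples}

Let $G$ be a Polish group with a comeager orbit $C\subseteq G^2$. Look at a triple $z=(z_1,z_2,z_3)$ through two overlapping windows, $(z_1,z_2)$ and $(z_2,z_3)$. The set $T$ of triples with both windows in $C$ is the intersection of $C\times G$ and $G\times C$, so it is comeager in $G^3$. For $z\in T$ the two windows are conjugate: there is $x$ with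
\[
xz_2x^{-1}=z_1,\qquad xz_3x^{-1}=z_2 .
\]
Because the windows overlap in $z_2$, these equations chain together:
\[
z_2=x^{-1}z_1x,\qquad z_3=x^{-1}z_2x=x^{-2}z_1x^{2},
\]
that is, $z=\Phi_3(x,z_1)$. So almost every triple is described by a pair, and $\Phi_3(G^2)\supseteq T$. Since $C$ is dense in $G^2$, the orbit $\Phi_3(C)$ is dense in $\Phi_3(G^2)$, hence in $T$, hence in $G^3$.

A dense orbit is either meager or comeager (Lemma~\ref{lem:core}), so it remains to exclude that $\Phi_3(C)$ is meager. This is the real difficulty. We have no control over whether $(x,z_1)$ lies in $C$, and a continuous surjection can crush a comeager set: the Cantor function maps the open dense complement of the Cantor set in $[0,1]$ onto a countable set. An open map cannot do this. We therefore show that $\Phi_3$ is open as a map from $\Phi_3^{-1}(T)$ onto $T$. Concretely, if $z'\in T$ is close to $z=\Phi_3(x,y)$, then the element $x'$ conjugating the windows of $z'$ can be chosen close to $x$. This is a local transitivity property of large orbits (Lemma~\ref{lem:effros}). To use the openness we also need $C\subseteq\Phi_3^{-1}(T)$, which amounts to $\Phi_2(C)=C$. This is Theorem~\ref{thm:main} for $n=2$, so the proof is an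 induction that starts at $n=1$.

\section{Large orbits of Polish group actions}\label{sec:baire}

Let $X$ be a Polish space. For an open set $W\subseteq X$ we say that $D\subseteq X$ is \emph{comeager in $W$} if $W\setminus D$ is meager. We use three facts.

\begin{itemize}
\item[(B1)] (Baire category theorem.) No nonempty open subset of $X$ is meager. Consequently, if $D$ is comeager in an open set $W$, then $D\cap W$ is dense in $W$, and two disjoint sets cannot both be comeager in a nonempty open set.
\item[(B2)] If $f\colon X\to Y$ is continuous and open and $M\subseteq Y$ is meager, then $f^{-1}(M)$ is meager. Indeed, for $F\subseteq Y$ closed and nowhere dense, $f^{-1}(F)$ is closed, and a nonempty open $W\subseteq f^{-1}(F)$ would give the nonempty open set $f(W)\subseteq F$.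
\item[(B3)] A continuous image $D\subseteq X$ of a Polish space is called \emph{analytic}. Every analytic set has the \emph{Baire property}: there is an open $W$ such that the symmetric difference of $D$ and $W$ is meager.
\end{itemize}

If a Polish group $H$ acts continuously on $X$, then each element acts as a homeomorphism, and the orbit $H\cdot p$ is the image of $H$ under the continuous map $h\mapsto h\cdot p$, so it has the Baire property.

For $D\subseteq X$ let $O(D)$ be the union of all open sets in which $D$ is comeager. Since $X$ is second countable, $O(D)$ is the union of countably many of them, so $D$ is comeager in $O(D)$. For an arbitrary set $D$, many points of $D$ may lie outside $O(D)$. For an orbit, homogeneity rules this out.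

\begin{lemma}\label{lem:core}
Let a Polish group $H$ act continuously on a Polish space $X$ and let $D$ be a non-meager orbit. Then $D\subseteq O(D)$. If $D$ is also dense in $X$, then $D$ is comeager in $X$.
\end{lemma}

\begin{proof}
Take $W$ as in (B3). It is nonempty because $D$ is non-meager, and $W\subseteq O(D)$. By (B1), $D$ meets $O(D)$. The set $O(D)$ is $H$-invariant, since each $h\in H$ is a homeomorphism of $X$ with $h\cdot D=D$. An invariant set that meets an orbit contains it, so $D\subseteq O(D)$. If $D$ is dense, then $O(D)$ is open and dense, so $X\setminus D\subseteq (X\setminus O(D))\cup(O(D)\setminus D)$ is meager.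
\end{proof}

\begin{lemma}\label{lem:proj}
Let $G$ be a Polish group, let $j_1,\dots,j_n\in\{1,\dots,N\}$ be distinct, and let $\pi\colon G^N\to G^n$ be the map $\pi(z)=(z_{j_1},\dots,z_{j_n})$. If $D\subseteq G^N$ is a non-meager (respectively comeager) orbit, then $\pi(D)$ is a non-meager (respectively comeager) orbit in $G^n$.
\end{lemma}

\begin{proof}
The map $\pi$ is continuous and equivariant, and it is open and surjective because the indices are distinct. So $\pi(D)$ is an orbit. If $\pi(D)$ were meager, then $D\subseteq\pi^{-1}(\pi(D))$ would be meager by (B2). If $D$ is comeager, it is non-meager and dense, so $\pi(D)$ is non-meager and dense, and Lemma~\ref{lem:core} applies.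
\end{proof}

The next lemma says that two nearby points of a large orbit differ by a small group element. A Polish group is \emph{non-archimedean} if the open subgroups form a neighborhood basis of $1$. The group $\operatorname{Aut}(A)$ is non-archimedean: the pointwise stabilizers of finite subsets of $A$ are the basic neighborhoods of $1$. For such groups the lemma has a short proof, because a small neighborhood of $1$ is itself a Polish group to which Lemma~\ref{lem:core} applies.

\begin{lemma}\label{lem:effros}
Let a Polish group $G$ act continuously on a Polish space $X$, let $B$ be a non-meager orbit and let $p\in B$. Then $U\cdot p$ is relatively open in $B$ for every open $U\subseteq G$.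
\end{lemma}

\begin{proof}[Proof for non-archimedean $G$]
First let $V\le G$ be an open subgroup. Its complement is a union of open cosets, so $V$ is closed and hence Polish. The left cosets of $V$ are disjoint open sets in a separable space, so there are countably many of them, $g_kV$. For every $c\in B$ we have $B=\bigcup_k g_k\cdot(V\cdot c)$. The sets in this union are homeomorphic images of $V\cdot c$, so $V\cdot c$ is non-meager, and Lemma~\ref{lem:core} for the group $V$ gives $V\cdot c\subseteq O(V\cdot c)$. We claim that $V\cdot p=B\cap O(V\cdot p)$. One inclusion has just been shown. If $d\in B\cap O(V\cdot p)$, then the open set $O(V\cdot d)\cap O(V\cdot p)$ contains $d$, and both $V\cdot d$ and $V\cdot p$ are comeager in it. By (B1) these orbits are not disjoint, so they are equal and $d\in V\cdot p$.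

An arbitrary open $U$ is a union of sets $gV$ with $V$ an open subgroup, and $gV\cdot p=g\cdot(V\cdot p)$ is relatively open in $B$ because $g$ is a homeomorphism of $X$ that preserves $B$.
\end{proof}

\begin{proof}[Proof for general $G$]
Effros' theorem~\cite{Effros} states: if an orbit $G\cdot p$ of a continuous action of a Polish group on a Polish space is non-meager in itself, then $g\mapsto g\cdot p$ is an open map from $G$ onto $G\cdot p$. It remains to see that $B$ is non-meager in itself, and for this it suffices that a set $M\subseteq B$ that is nowhere dense in the subspace $B$ is nowhere dense in $X$. If the closure $\overline M$ in $X$ contained a nonempty open $W$, then $W$ would meet $M$, and $W\cap B$ would be a nonempty relatively open subset of $\overline M\cap B$, the closure of $M$ in $B$.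
\end{proof}

The hypothesis cannot be dropped: when the discrete group $\mathbb Q$ acts on $\mathbb R$ by translation, $U=\{0\}$ is open but $U\cdot 0=\{0\}$ is not relatively open in the orbit $\mathbb Q$.

\section{Overlapping windows}\label{sec:windows}

Fix a Polish group $G$ and $n\ge1$. The \emph{left} and \emph{right windows} of $z=(z_1,\dots,z_{n+1})\in G^{n+1}$ are
\[
\lambda(z)=(z_1,\dots,z_n),\qquad \rho(z)=(z_2,\dots,z_{n+1}).
\]
Both maps $G^{n+1}\to G^n$ are continuous and open. They describe the graph of $\Phi_{n+1}$ by a single conjugacy equation in $G^n$.

\begin{lemma}\label{lem:shift}
For $x,y\in G$ and $z\in G^{n+1}$ we have $z=\Phi_{n+1}(x,y)$ if and only if $y=z_1$ and $x\cdot\rho(z)=\lambda(z)$.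
\end{lemma}

\begin{proof}
The equation $x\cdot\rho(z)=\lambda(z)$ says $xz_{i+1}x^{-1}=z_i$, that is, $z_{i+1}=x^{-1}z_ix$, for $1\le i\le n$. By induction on $i$, this recursion together with $z_1=y$ is equivalent to $z_{i+1}=x^{-i}yx^{i}$ for $0\le i\le n$.
\end{proof}

So the image of $\Phi_{n+1}$ consists of the tuples whose two windows are conjugate. To make this condition hold on a large set we ask both windows to lie in one large orbit $B$. The next proposition collects what this gives. It uses no orbit in $G^2$.

\begin{proposition}\label{prop:windows}
Let $B\subseteq G^n$ be a non-meager orbit and put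
\[
T=\lambda^{-1}(B)\cap\rho^{-1}(B),\qquad Q=\lambda^{-1}(O(B))\cap\rho^{-1}(O(B)),\qquad E=\Phi_n^{-1}(B)\subseteq G^2 .
\]
\begin{itemize}
\item[(a)] $Q$ is open, $T\subseteq Q$, and $T$ is comeager, hence dense, in $Q$. If $B$ is comeager in $G^n$, then $Q=G^{n+1}$.
\item[(b)] $E=\Phi_{n+1}^{-1}(T)$ and $\Phi_{n+1}(E)=T$.
\item[(c)] For every open $P\subseteq G^2$ the set $\Phi_{n+1}(P\cap E)$ is relatively open in $T$.
\end{itemize}
\end{proposition}

\begin{proof}
Write $\Phi=\Phi_{n+1}$.

(a) Lemma~\ref{lem:core} gives $B\subseteq O(B)$, so $T\subseteq Q$. A point of $Q\setminus T$ has a window in $O(B)\setminus B$, so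
\[
Q\setminus T\subseteq\lambda^{-1}(O(B)\setminus B)\cup\rho^{-1}(O(B)\setminus B),
\]
which is meager by (B2). Density follows from (B1). If $B$ is comeager, then $O(B)=G^n$.

(b) Let $(x,y)\in G^2$ and $z=\Phi(x,y)$. Then $\lambda(z)=\Phi_n(x,y)$ by definition, and $\rho(z)=x^{-1}\cdot\lambda(z)$ by Lemma~\ref{lem:shift}. Since $B$ is invariant under conjugation, $z\in T$ if and only if $\Phi_n(x,y)\in B$. This proves $E=\Phi^{-1}(T)$, and so $\Phi(E)\subseteq T$. Conversely, if $z\in T$, then both windows lie in the orbit $B$, so $x\cdot\rho(z)=\lambda(z)$ for some $x$. By Lemma~\ref{lem:shift}, $z=\Phi(x,z_1)$, and $(x,z_1)\in\Phi^{-1}(T)=E$.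

(c) Let $(x,y)\in P\cap E$ and $z=\Phi(x,y)$. We find a relatively open neighborhood $N$ of $z$ in $T$ with $N\subseteq\Phi(P\cap E)$. The idea is to relate both windows of a nearby tuple $z'$ to the fixed point $p=\rho(z)\in B$ by small group elements and to compose these with $x$. Note that $\lambda(z)=x\cdot p$.

Choose an open neighborhood $V$ of $1$ and an open $Y\ni y$ with $xV\times Y\subseteq P$. By continuity of $(u',u)\mapsto u'u^{-1}$ there is an open neighborhood $U$ of $1$ with $UU^{-1}\subseteq V$; if $V$ is a subgroup, $U=V$ will do. By Lemma~\ref{lem:effros} there are open sets $W_\rho,W_\lambda\subseteq G^n$ with $U\cdot p=B\cap W_\rho$ and $xU\cdot p=B\cap W_\lambda$. Let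
\[
N=\{z'\in T:\ z'_1\in Y,\ \rho(z')\in U\cdot p,\ \lambda(z')\in xU\cdot p\}.
\]
Both windows of a tuple in $T$ lie in $B$, so $N=\{z'\in T: z_1'\in Y\}\cap\rho^{-1}(W_\rho)\cap\lambda^{-1}(W_\lambda)$ is relatively open in $T$. It contains $z$ because $1\in U$. Let $z'\in N$ and write $\rho(z')=u\cdot p$ and $\lambda(z')=xu'\cdot p$ with $u,u'\in U$. Then $x'=xu'u^{-1}$ lies in $xV$, and
\[
x'\cdot\rho(z')=xu'u^{-1}u\cdot p=xu'\cdot p=\lambda(z').
\]
By Lemma~\ref{lem:shift}, $z'=\Phi(x',z_1')$. Here $(x',z'_1)\in xV\times Y\subseteq P$, and $(x',z_1')\in E$ by (b).
\end{proof}

For a general non-meager orbit $B$ the proposition may be vacuous. If $G=\mathbb Z$ is discrete and $B=\{(0,1)\}\subseteq G^2$, then no triple has both windows in $B$, and $T$, $Q$ and $E$ are empty. In the application $B=\Phi_n(C)$, and then $E\supseteq C$.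

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $C\subseteq G^2$ be a non-meager orbit and put $B_n=\Phi_n(C)$, an orbit in $G^n$. We show by induction on $n\ge1$ that $B_n$ is non-meager, and comeager if $C$ is comeager. For $n=1$ the map $\Phi_1(x,y)=y$ is a coordinate projection, and Lemma~\ref{lem:proj} gives both claims.

Assume the claims for $n$. Let $T$, $Q$, $E$ be as in Proposition~\ref{prop:windows} for $B=B_n$, and write $\Phi=\Phi_{n+1}$. Then $C\subseteq\Phi_n^{-1}(B_n)=E$.

\emph{$B_{n+1}$ is non-meager.} We cannot apply (B2) directly, since $\Phi$ is open only as a map from $E$ to $T$. Instead we repeat its proof, using that $C$ is large in $G^2$ and lies in $E$, and that $T$ is dense in an open set. Suppose that $\Phi(C)\subseteq\bigcup_kF_k$ with each $F_k$ closed and nowhere dense in $G^{n+1}$. Then $C$ is the union of the sets $C_k=C\cap\Phi^{-1}(F_k)$. Since $C$ is non-meager, some $C_k$ is not nowhere dense: there is a nonempty open $P\subseteq\overline{C_k}$. The set $\Phi^{-1}(F_k)$ is closed and contains $C_k$, so $P\subseteq\Phi^{-1}(F_k)$. Also $P$ meets $C_k\subseteq E$, so $P\cap E\ne\emptyset$. By Proposition~\ref{prop:windows}(c), $\Phi(P\cap E)=T\cap W$ for some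 open $W\subseteq G^{n+1}$. Since $T\subseteq Q$, we may replace $W$ by $W\cap Q$ and assume $W\subseteq Q$. The set $W$ is nonempty because $\Phi(P\cap E)$ is. As $T$ is dense in $Q$,
\[
W\subseteq\overline{T\cap W}=\overline{\Phi(P\cap E)}\subseteq F_k,
\]
which contradicts that $F_k$ is nowhere dense.

\emph{The comeager case.} Let $C$ be comeager. By induction $B_n$ is comeager, so $T$ is dense in $G^{n+1}$ by Proposition~\ref{prop:windows}(a). Since $C$ is dense in $G^2$ and $\Phi$ is continuous, the closure of $\Phi(C)$ contains $\Phi(G^2)$, which contains $T$ by Proposition~\ref{prop:windows}(b). So $B_{n+1}$ is a dense non-meager orbit, and it is comeager by Lemma~\ref{lem:core}. This completes the proof of Theorem~\ref{thm:main}. \hfill$\square$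

\begin{remark}\label{rem:why2}
The inductive step uses largeness twice. The orbit $B_n$ must be non-meager so that $T$ is dense in an open set and Lemma~\ref{lem:effros} applies, and the orbit $C$ must be non-meager so that there is something large to push forward. This explains why the collapse happens at $n=2$ and not at $n=1$. If $G$ only has a comeager conjugacy class $B$, Proposition~\ref{prop:windows} still gives an open map $\Phi_2$ from $E=G\times B$ onto the comeager set $T=B\times B$, but no large orbit in $E$ is available. The parameter space of $\Phi_n$ is $G^2$ for every $n$, one coordinate for the first entry and one for the shift, so a large orbit in $G^2$ is needed and suffices at every stage. Example~\ref{ex:orders}(ii) shows that it cannot be obtained from $B$ alone.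
\end{remark}

\section{Consequences}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Let $n\in S(G)$ with $n\ge2$. Projecting a comeager orbit in $G^n$ to the first two coordinates gives a comeager orbit $C$ in $G^2$ by Lemma~\ref{lem:proj}. By Theorem~\ref{thm:main}, $\Phi_m(C)$ is a comeager orbit in $G^m$ for every $m\ge1$, and $0\in S(G)$ always. If $S(G)$ contains no $n\ge2$, then $\{0\}\subseteq S(G)\subseteq\{0,1\}$. By Example~\ref{ex:orders}, the orders $(\mathbb Z,<)$, $(\mathbb Q,<)$ and $(\omega,<)$ realize $\{0\}$, $\{0,1\}$ and $\{0,1,2,\dots\}$.
\end{proof}

The same two steps, projection and Theorem~\ref{thm:main}, applied to non-meager orbits give the local version.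

\begin{corollary}\label{cor:local}
Let $G$ be a Polish group and $n\ge2$. Then $G^n$ has a non-meager orbit if and only if $G^m$ has a non-meager orbit for every $m\geq1$.
\end{corollary}

One generic pair also determines all generic tuples.

\begin{corollary}\label{cor:explicit}
Let $G$ be a Polish group and let $(x,y)\in G^2$ be generic.
\begin{itemize}
\item[(a)] For each $n\ge1$ the generic $n$-tuples are exactly the conjugates of $(y,x^{-1}yx,\dots,x^{-(n-1)}yx^{n-1})$. In particular $\Phi_2(C)=C$ for the orbit $C$ of $(x,y)$.
\item[(b)] For distinct integers $i_1,\dots,i_n$ the tuple $(x^{-i_1}yx^{i_1},\dots,x^{-i_n}yx^{i_n})$ is generic.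
\end{itemize}
\end{corollary}

\begin{proof}
(a) The orbit of $\Phi_n(x,y)$ is $\Phi_n(C)$, which is comeager by Theorem~\ref{thm:main}, and $G^n$ has at most one comeager orbit. For $n=2$ both $\Phi_2(C)$ and $C$ are comeager orbits in $G^2$.

(b) Choose $m\ge\max_j|i_j|$. Conjugating the entry $x^{-k}yx^{k}$, $0\le k\le 2m$, of $\Phi_{2m+1}(x,y)$ by $x^m$ gives $x^{-(k-m)}yx^{k-m}$. Hence $(x^{-i}yx^i)_{-m\le i\le m}=x^m\cdot\Phi_{2m+1}(x,y)$ is generic in $G^{2m+1}$ by (a). The tuple in (b) is its image under a projection to $n$ distinct coordinates, and Lemma~\ref{lem:proj} applies.
\end{proof}

The integers in (b) must be distinct when $G\neq1$: otherwise the orbit lies in a proper closed set $\{z:z_j=z_k\}$ and is not dense.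

\section{Infinite sequences}\label{sec:inf}

Since a generic pair controls tuples of every finite length, one may ask about the diagonal conjugation action on the Polish space $G^\omega$. Here there is never a comeager orbit, except in the trivial case. The reason is that a typical sequence has dense range, so only central elements fix it, and no room is left to move one more coordinate. We use the Kuratowski--Ulam theorem in this form: if $X,Y$ are Polish and $D\subseteq X\times Y$ is comeager, then for comeager many $q\in Y$ the section $D_q=\{p\in X:(p,q)\in D\}$ is comeager in $X$.

\begin{proposition}\label{prop:omega}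
If $G\ne1$ is a Polish group, then $G^\omega$ has no comeager orbit under diagonal conjugation.
\end{proposition}

\begin{proof}
Identify $G^\omega$ with $G\times G^\omega$ by splitting off the first coordinate; this respects the topology and the action. Suppose that $D\subseteq G\times G^\omega$ is a comeager orbit. For a nonempty open $W\subseteq G$, the sequences with some term in $W$ form an open dense subset of $G^\omega$. Letting $W$ run through a countable basis, we see that the sequences with dense range are comeager in $G^\omega$. By the Kuratowski--Ulam theorem there is $\bar g=(g_i)\in G^\omega$ with dense range such that $D_{\bar g}$ is comeager in $G$. Let $g,g'\in D_{\bar g}$. Then $(g,\bar g)$ and $(g',\bar g)$ lie in the orbit $D$, so $h\cdot(g,\bar g)=(g',\bar g)$ for some $h$. This $h$ commutes with every $g_i$. The centralizer of $h$ is closed and contains a dense set, so $h$ is central and $g'=hgh^{-1}=g$. Thus $D_{\bar g}$ has at most one point. Being comeager, it is dense in $G$, and a single point is closed, so $|G|=1$, a contradiction.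
\end{proof}

For example, let $G\ne1$ and let $(x,y)$ be a generic pair. The orbit of the sequence $(x^{-i}yx^i)_{i\ge0}$ is dense in $G^\omega$, because its projection to the first $n$ coordinates is the comeager orbit of $\Phi_n(x,y)$. By Lemma~\ref{lem:core} and Proposition~\ref{prop:omega} this orbit is meager.

\begin{thebibliography}{9}

\bibitem{AG}
\emph{Automorphism Groups},
\texttt{https://wwwpub.zih.tu-dresden.de/\textasciitilde bodirsky/Automorphism-Groups.pdf}.

\bibitem{Effros}
E.~G.~Effros, \emph{Transformation groups and $C^*$-algebras}, Ann. of Math., 1965.

\bibitem{Truss92}
J.~K.~Truss, \emph{Generic automorphisms of homogeneous structures}, Proc. London Math. Soc., 1992.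

\bibitem{Truss07}
J.~K.~Truss, \emph{On notions of genericity and mutual genericity}, J. Symbolic Logic 72 (2007).

\end{thebibliography}
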